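\title{Zero-patterns of polynomials and set families of bounded frequency}

\begin{abstract}
The zero-pattern of a sequence of polynomials at a point is the set of indices of the polynomials that vanish there. Let $M(k,d)$ be the largest number of subsets of a $k$-element set such that every element lies in at most $d$ of them. We prove the conjecture that $m\ge n$ polynomials of degree at most $d$ in $n$ variables over any field have at most $(c\,M(\lfloor m/n\rfloor,d))^n$ zero-patterns, where $c$ is an absolute constant; the value $c=1000$ works. Over fields with at least $M(\lfloor m/n\rfloor,d)$ elements the bound is tight up to the value of $c$, and no $c<e$ is possible. The proof is an induction on the dimension of an irreducible variety that combines B\'ezout's theorem with a double count; it needs only a bound on the average degree. We also determine $M(k,d)$ up to a constant factor.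
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $F$ be a field and let $\mathbf f=(f_1,\dots,f_m)$ be a sequence of polynomials in $F[x_1,\dots,x_n]$. The \emph{zero-pattern} of $\mathbf f$ at $u\in F^n$ is the set $\{i: f_i(u)=0\}\subseteq[m]=\{1,\dots,m\}$, and $Z_F(\mathbf f)$ is the number of distinct zero-patterns as $u$ ranges over $F^n$. Thus $Z_F(\mathbf f)$ counts the classes into which $F^n$ falls when two points are told apart only by which of the equations $f_i=0$ they satisfy. How large can $Z_F(\mathbf f)$ be when $m\ge n$ and all degrees are at most $d$?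

\subsection*{One variable}
For $n=1$ the question is about set families. The \emph{frequency} of an element in a family of sets is the number of members that contain it, and a family is \emph{$d$-bounded} if every frequency is at most $d$. For positive integers $k,d$ let $M(k,d)$ be the largest size of a $d$-bounded family of subsets of $[k]$. The empty set counts as a subset. For example, $M(k,1)=k+1$, because the nonempty members of a $1$-bounded family are pairwise disjoint, and $M(k,d)=2^k$ when $d\ge2^{k-1}$, because every element lies in exactly $2^{k-1}$ subsets of $[k]$.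

A nonzero polynomial $f_i$ of degree at most $d$ in one variable has at most $d$ roots, so $i$ lies in at most $d$ zero-patterns. The indices of zero polynomials lie in every pattern, and deleting them from all patterns keeps the patterns distinct. What remains is a $d$-bounded family of subsets of $[m]$, so $Z_F(\mathbf f)\le M(m,d)$ for $n=1$. Conversely, every $d$-bounded family arises from polynomials as soon as the field has room for it, and with $n$ variables one can use this construction in each variable separately, on its own block of $\lfloor m/n\rfloor$ polynomials.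

\begin{theorem}[product construction]\label{thm:product}
Let $m\ge n\ge1$, $d\ge1$ and $k=\lfloor m/n\rfloor$. If $|F|\ge M(k,d)$, then there are $m$ polynomials of degree at most $d$ in $n$ variables over $F$ with $Z_F(\mathbf f)\ge M(k,d)^n$.
\end{theorem}

\begin{proof}
Let $\mathcal F$ be a $d$-bounded family of $M(k,d)$ subsets of $[k]$, and choose distinct elements $\alpha_A\in F$ for $A\in\mathcal F$. For $j\in[k]$ put $g_j(x)=\prod_{A\in\mathcal F,\ j\in A}(x-\alpha_A)$. The degree of $g_j$ is the frequency of $j$, which is at most $d$, and $g_j(\alpha_A)=0$ if and only if $j\in A$. Take the $kn$ polynomials $g_j(x_l)$ with $j\in[k]$, $l\in[n]$, and $m-kn$ further polynomials equal to $1$. At the point $(\alpha_{A_1},\dots,\alpha_{A_n})$ the polynomial $g_j(x_l)$ vanishes exactly when $j\in A_l$, so the pattern determines $(A_1,\dots,A_n)\in\mathcal F^n$.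
\end{proof}

The hypothesis on $F$ cannot be dropped, since $Z_F(\mathbf f)\le|F|^n$.

\subsection*{The conjecture}
For $n=1$ and large fields the product construction is optimal. The natural guess for general $n$ is that polynomials which mix the variables gain at most a constant factor per variable. This is the conjecture posed in \cite{zero}: \emph{there is an absolute constant $c$ such that, for every field $F$ and every sequence $\mathbf f$ of $m\ge n$ polynomials of degree at most $d$ in $n$ variables over $F$,}
\begin{equation}\label{eq:conj}
Z_F(\mathbf f)\le\bigl(c\cdot M(\lfloor m/n\rfloor,d)\bigr)^n .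
\end{equation}

\begin{theorem}\label{thm:main}
Inequality \eqref{eq:conj} holds with $c=1000$ for all $m\ge n\ge1$, all $d\ge1$ and all fields $F$.
\end{theorem}

By Theorem~\ref{thm:product} this is tight up to the value of $c$. We have not optimized the constant, but mixing the variables does gain something.

\begin{theorem}\label{thm:e}
If \eqref{eq:conj} holds for all $m\ge n\ge 1$, $d\ge1$ and $F$, then $c\ge e$.
\end{theorem}

So the optimal absolute constant lies in $[e,1000]$; we do not determine it.

The proof of Theorem~\ref{thm:main} restricts the polynomials to the zero set of one of them and repeats, so it has to deal with varieties other than affine space. Let $K$ be an algebraically closed field and $X\subseteq K^N$ a Zariski closed set. We write $Z_X(\mathbf f)$ for the number of zero-patterns of $\mathbf f$ at points of $X$, and $\deg X$ for the sum of the degrees of the irreducible components of $X$; the degree is recalled in Section~\ref{sec:cut}, and $\deg K^N=1$. The zero polynomial is given degree $0$.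

\begin{theorem}\label{thm:variety}
Let $K$ be algebraically closed and let $X\subseteq K^N$ be a closed set of dimension at most $n$, where $n\ge1$. Let $f_1,\dots,f_m\in K[x_1,\dots,x_N]$ with $m\ge n$, and let $d\ge1$ be an integer with $\sum_i\deg f_i\le md$. Then
\[
Z_X(\mathbf f)\le\deg X\cdot\bigl(1000\,M(\lfloor m/n\rfloor,d)\bigr)^n .
\]
\end{theorem}

Only the average degree is bounded here. Theorem~\ref{thm:main} is the case $K=\overline F$, $N=n$, $X=K^n$, because every pattern at a point of $F^n$ is a pattern at a point of $K^n$.

\subsection*{The size of $M(k,d)$, and what has to be gained}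
For $s\ge1$ put
\[
\sigma_s=\sum_{j<s}\binom{k-1}{j},
\]
the frequency of each element in the family of all subsets of $[k]$ of size at most $s$.

\begin{theorem}\label{thm:size}
If $d\ge2^{k-1}$, then $M(k,d)=2^k$. If $d<2^{k-1}$, let $r=\max\{s\ge1:\sigma_s\le d\}$. Then $1\le r\le k-1$ and
\[
\frac{kd}{8r}\le M(k,d)\le\frac{5kd}{r}.
\]
\end{theorem}

This locates the difficulty in \eqref{eq:conj}. It is known that $Z_F(\mathbf f)\le\sum_{j=0}^n\binom mj$ for $d=1$, that $Z_F(\mathbf f)\le\binom{md}{n}$ for $d\ge2$, and that the conjecture holds when $m>nd$; our proofs use none of these facts. Let $k=\lfloor m/n\rfloor$ and $M=M(k,d)$, so that $kn\le m<2kn$ and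
\[
(kd)^n\le\Bigl(\frac{md}{n}\Bigr)^n\le\binom{md}{n}\le\Bigl(\frac{emd}{n}\Bigr)^n\le(2ekd)^n .
\]
Up to constant factors per variable, $\binom{md}n$ is therefore $(rM)^n$. If $2\le d<k$, then $\sigma_2=k>d$ gives $r=1$, and the known bound yields $Z_F(\mathbf f)\le(16eM)^n$. If $d\ge2^{k-1}$, the trivial bound $2^m$ suffices. In between, both bounds can be far off. Take $k=r^2$ and $d=\sigma_r$ with $r\ge2$; this $r$ is the one of Theorem~\ref{thm:size}, as $\sigma_{r+1}>\sigma_r$. A subset of $[k-1]$ of size less than $r$ is the set of values in $[k-1]$ of some map $[r-1]\to[k]$, so $\sigma_r\le k^{r-1}$ and $M\le5k^r=5\cdot2^{2r\log_2r}$. Then $2^{m/n}/M\ge2^{r^2-2r\log_2r}/5$ and $\binom{md}{n}^{1/n}/M\ge r/5$ are both unbounded. The task is to improve $\binom{md}n$ by a factor of order $r$ per variable.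

Section~\ref{sec:families} proves Theorem~\ref{thm:size}. The double count behind its upper bound becomes, in Section~\ref{sec:cut}, a recursion in the dimension with free parameters. Section~\ref{sec:thresholds} chooses the parameters and proves Theorem~\ref{thm:variety}, and Section~\ref{sec:e} proves Theorem~\ref{thm:e}. Throughout, $\log$ is the natural logarithm.

\section{Families of bounded frequency}\label{sec:families}

For a real number $t>0$ let $B_m(t)$ be the number of subsets of $[m]$ of size less than $t$. Every upper bound in this paper comes from one observation: small sets are few, and large sets use up frequency.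

\begin{lemma}\label{lem:double}
Let $\mathcal F$ be a family of subsets of $[m]$ in which $i$ has frequency $\mu(i)$, and let $t>0$. Then $|\mathcal F|\le B_m(t)+\frac1t\sum_{i=1}^m\mu(i)$.
\end{lemma}

\begin{proof}
At most $B_m(t)$ members have size less than $t$. Each of the others contributes at least $t$ to $\sum_{A\in\mathcal F}|A|=\sum_i\mu(i)$.
\end{proof}

\begin{lemma}\label{lem:tail}
For real $t$ with $0<t\le m$ we have $B_m(t)\le\sum_{j\le t}\binom mj\le(em/t)^t$.
\end{lemma}

\begin{proof}
Let $x=t/m\le1$. For $j\le t$ we have $1\le x^{j-t}$, so the sum is at most $x^{-t}\sum_j\binom mjx^j=x^{-t}(1+x)^m\le x^{-t}e^{xm}=(em/t)^t$.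
\end{proof}

A $d$-bounded family on $[k]$ has total size at most $kd$, so a large one should consist of sets that are as small as possible: all sets of size at most $r$, which raise every frequency to $\sigma_r$, and then as many sets of size $r+1$ as the remaining allowance $d-\sigma_r$ permits.

\begin{example}\label{ex:43}
Let $k=4$ and $d=3$. Then $\sigma_1=1$ and $\sigma_2=4$, so $r=1$. The empty set, the four singletons and the pairs $\{1,2\},\{2,3\},\{3,4\},\{4,1\}$ form a $3$-bounded family of $9$ sets. Ten subsets of $[4]$ have total size at least $0+4\cdot1+5\cdot2=14>12=kd$. Hence $M(4,3)=9$, and almost half of the members come from the incomplete layer.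
\end{example}

To use the allowance in full, the sets of the incomplete layer must be spread evenly over $[k]$, as the four pairs are.

\begin{lemma}\label{lem:balanced}
Let $1\le q\le k$ and $0\le h\le\binom kq$. There is a family of $h$ distinct $q$-subsets of $[k]$ in which any two frequencies differ by at most $1$.
\end{lemma}

\begin{proof}
Among all families of $h$ distinct $q$-subsets take one that minimizes $\sum_x\mu(x)^2$, and suppose $\mu(x)\ge\mu(y)+2$. Then more members contain $x$ but not $y$ than contain $y$ but not $x$. The map $A\mapsto A'=(A\setminus\{x\})\cup\{y\}$ sends the former injectively to $q$-sets that contain $y$ but not $x$, so some $A'$ is not in the family. Replacing $A$ by $A'$ changes $\sum\mu^2$ by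
\[
(\mu(x)-1)^2+(\mu(y)+1)^2-\mu(x)^2-\mu(y)^2=2\bigl(\mu(y)-\mu(x)+1\bigr)<0,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:size}]
The case $d\ge2^{k-1}$ was noted in Section~\ref{sec:intro}. Let $d<2^{k-1}$ and $M=M(k,d)$. The sequence $\sigma_s$ is nondecreasing, $\sigma_1=1\le d$ and $\sigma_k=2^{k-1}>d$; hence $1\le r\le k-1$ and $\sigma_r\le d<\sigma_{r+1}$. The family $\mathcal E$ of all subsets of size at most $r$ is $d$-bounded, so
\begin{equation}\label{eq:ball}
M\ge\sum_{j\le r}\binom kj .
\end{equation}

\emph{Lower bound, case $d\le2\sigma_r$.} Here the complete layers suffice. By \eqref{eq:ball} and $\binom kj=\frac kj\binom{k-1}{j-1}$,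
\[
M\ge\sum_{j=1}^r\frac kj\binom{k-1}{j-1}\ge\frac kr\,\sigma_r\ge\frac{kd}{2r}.
\]

\emph{Lower bound, case $d>2\sigma_r$.} Put $q=r+1\le k$ and $d'=d-\sigma_r$. Then $d'>d/2$ and $1\le d'<\sigma_{r+1}-\sigma_r=\binom{k-1}{q-1}$. Let $h=\lfloor kd'/q\rfloor$. We have $h\le\frac kq\binom{k-1}{q-1}=\binom kq$, and $kd'/q\ge1$ gives $h\ge kd'/(2q)$. Take $h$ sets of size $q$ as in Lemma~\ref{lem:balanced}. Their frequencies sum to $hq\le kd'$. If one frequency were at least $d'+1$, all would be at least $d'$ and the sum would exceed $kd'$; so all are at most $d'$. Together with $\mathcal E$ these sets form a family with frequencies at most $\sigma_r+d'=d$, and therefore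
\[
M\ge h\ge\frac{kd'}{2(r+1)}\ge\frac{kd}{4(r+1)}\ge\frac{kd}{8r}.
\]

\emph{Upper bound.} Lemma~\ref{lem:double} with $t=r+1$ gives $M\le\sum_{j\le r}\binom kj+\frac{kd}{r+1}$. For $j<r/2$ we have $j\le r-j\le k-j$, so $\binom kj\le\binom k{r-j}$ by the symmetry and unimodality of binomial coefficients. The map $j\mapsto r-j$ sends these $j$ injectively into $(r/2,r]$, so the terms with $j<r/2$ sum to no more than the others, and
\[
\sum_{j\le r}\binom kj\le2\sum_{r/2\le j\le r}\frac kj\binom{k-1}{j-1}\le\frac{4k}r\,\sigma_r\le\frac{4kd}r .
\]
Altogether $M\le\frac{4kd}r+\frac{kd}{r+1}\le\frac{5kd}r$.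
\end{proof}

The bound $M\ge kd/(8r)$ will control large zero-patterns. To control small ones we need lower bounds that are exponential in $r$.

\begin{lemma}\label{lem:exp}
If $d<2^{k-1}$ and $r$ is as in Theorem~\ref{thm:size}, then $M(k,d)\ge(k/r)^r$ and $M(k,d)\ge2^r$.
\end{lemma}

\begin{proof}
The sum in \eqref{eq:ball} is at least $\binom kr=\prod_{j=0}^{r-1}\frac{k-j}{r-j}\ge(k/r)^r$, and it is at least the number of subsets of $[r]$.
\end{proof}

\section{Cutting by one polynomial}\label{sec:cut}

In one variable the frequency of $i$ among the zero-patterns is bounded by the number of roots of $f_i$. In higher dimension it equals the number of zero-patterns on the zero set of $f_i$, which has smaller dimension. This section turns that remark into a recursion. From here on $K$ is algebraically closed.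

\subsection*{The idea in the plane}
Let $f_1,\dots,f_m$ be polynomials of degree exactly $1$ on $K^2$, with zero lines $\ell_1,\dots,\ell_m$, not necessarily distinct.

First count patterns on a line $\ell$. Every pattern on $\ell$ contains the set $I(\ell)$ of indices $i$ with $\ell_i=\ell$. A pattern larger than $I(\ell)$ occurs at a point where $\ell$ meets some $\ell_i\ne\ell$, and there are at most $m$ such points. So $\ell$ carries at most $1+m$ patterns.

In the plane, a nonempty pattern contains some $i$ and then occurs on $\ell_i$, which gives $Z_{K^2}(\mathbf f)\le1+m(1+m)$. This is wasteful, since a pattern $S$ has been counted $|S|$ times. Apply Lemma~\ref{lem:double} with $t=2$ instead: there are at most $1+m$ patterns of size less than $2$, and each index has frequency at most $1+m$, so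
\[
Z_{K^2}(\mathbf f)\le(1+m)+\tfrac12\,m(1+m).
\]
Lines in general position (no two parallel, no three concurrent) have $1+m+\binom m2$ patterns, so the leading term $m^2/2$ is now correct.

Two features carry over. A threshold $t$ divides the main term by $t$, at the price of an additive term $B_m(t)$. And on $\ell$ the indices in $I(\ell)$ are useless for cutting further, so size must be measured after they are removed. For higher degrees the zero sets are reducible and their components have various degrees, which B\'ezout's theorem controls.

\subsection*{Dimension and degree}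
A closed set $X\subseteq K^N$ is the union of its finitely many irreducible components, its maximal irreducible closed subsets. A proper closed subset of an irreducible closed set has smaller dimension, and an irreducible closed set of dimension $0$ is a point. The degree of an irreducible closed set $Y\subseteq\mathbb P^N$ of dimension $\nu$ is $\nu!$ times the leading coefficient of its Hilbert polynomial. It is a positive integer; a point and $\mathbb P^N$ have degree $1$; and the hypersurface defined by an irreducible homogeneous polynomial of degree $a$ has degree $a$. The degree of an irreducible closed set $W\subseteq K^N$ is the degree of its projective closure $\overline W$, which is irreducible, has the same dimension and satisfies $\overline W\cap K^N=W$. We use two textbook theorems.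

\begin{itemize}
\item \emph{Krull's theorem.} If $W\subseteq K^N$ is closed and irreducible and the polynomial $f$ does not vanish identically on $W$, then every irreducible component of $W\cap\{f=0\}$ has dimension $\dim W-1$.
\item \emph{B\'ezout's theorem} \cite[Thm.~I.7.7]{hartshorne}. If $Y\subseteq\mathbb P^N$ is closed and irreducible of dimension at least $1$ and $H$ is an irreducible hypersurface not containing $Y$, then the degrees of the irreducible components of $Y\cap H$, each weighted by a positive integer multiplicity, sum to $\deg Y\cdot\deg H$.
\end{itemize}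

\begin{lemma}\label{lem:bezout}
Let $W\subseteq K^N$ be closed and irreducible of dimension $\nu\ge1$, and let $f$ be a polynomial that does not vanish identically on $W$. Then the irreducible components of $W\cap\{f=0\}$ have dimension $\nu-1$, and their degrees sum to at most $\deg f\cdot\deg W$.
\end{lemma}

\begin{proof}
The dimension is given by Krull's theorem. If $f$ is a nonzero constant, the intersection is empty. Otherwise let $g_1,\dots,g_p$ be the distinct irreducible factors of $f$; none vanishes identically on $W$, and $\sum_j\deg g_j\le\deg f$. Let $H_j\subseteq\mathbb P^N$ be the hypersurface of the homogenization of $g_j$, which is irreducible of degree $\deg g_j$ and does not contain $\overline W$. A component $C$ of $W\cap\{f=0\}$ is irreducible and covered by the closed sets $\{g_j=0\}$, so it lies in one of them, and then $\overline C\subseteq\overline W\cap H_j$. This intersection is a proper closed subset of $\overline W$, so it has dimension at most $\nu-1=\dim\overline C$, and $\overline C$ is one of its components. Distinct $C$ have distinct closures. By B\'ezout's theorem the components $C$ assigned to $g_j$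 have total degree at most $\deg g_j\cdot\deg W$; sum over $j$.
\end{proof}

\subsection*{The recursion}
Fix $f_1,\dots,f_m\in K[x_1,\dots,x_N]$ and let $D=\sum_i\deg f_i$. We allow one threshold for each dimension.

\begin{proposition}\label{prop:rec}
Let $t_1,\dots,t_n$ be positive reals. Define $\Phi_0=1$ and
\[
\Phi_b=B_m(t_b)+\frac D{t_b}\,\Phi_{b-1}\qquad(1\le b\le n).
\]
Then $Z_X(\mathbf f)\le\deg X\cdot\Phi_\nu$ for every irreducible closed set $X\subseteq K^N$ of dimension $\nu\le n$.
\end{proposition}

\begin{proof}
We use induction on $\nu$. If $\nu=0$, then $X$ is a point and both sides equal $1$. Let $\nu\ge1$ and let $I$ be the set of indices $i$ such that $f_i$ vanishes identically on $X$. Every pattern $S$ on $X$ contains $I$, so $S\mapsto S\setminus I$ is injective, and the family $\mathcal F$ of the sets $S\setminus I$ has $Z_X(\mathbf f)$ members. An index $i\in I$ has frequency $0$ in $\mathcal F$. For $i\notin I$, the patterns that contain $i$ are the patterns at points of $X_i=X\cap\{f_i=0\}$. Every point of $X_i$ lies on an irreducible component $C$ of $X_i$, and $\dim C=\nu-1$. By induction and Lemma~\ref{lem:bezout},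 the frequency of $i$ satisfies
\[
\mu(i)\le\sum_CZ_C(\mathbf f)\le\sum_C\deg C\cdot\Phi_{\nu-1}\le\deg f_i\cdot\deg X\cdot\Phi_{\nu-1}.
\]
Lemma~\ref{lem:double} with $t=t_\nu$, together with $\deg X\ge1$, gives
\[
Z_X(\mathbf f)\le B_m(t_\nu)+\frac D{t_\nu}\deg X\cdot\Phi_{\nu-1}\le\deg X\cdot\Phi_\nu .\qedhere
\]
\end{proof}

Irreducibility is what makes the dimension drop: on a reducible set, a polynomial can vanish on a whole component without vanishing identically. The degrees enter only through their sum $D$, and a zero polynomial always has its index in $I$, so giving it degree $0$ is harmless.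

Unrolling the recursion, with $B_m(t_0)$ read as $1$,
\begin{equation}\label{eq:unrolled}
\Phi_\nu=\sum_{b=0}^{\nu}B_m(t_b)\prod_{a=b+1}^{\nu}\frac D{t_a}.
\end{equation}
The term with index $b$ accounts for patterns that were large at dimensions $\nu,\dots,b+1$ and are small at dimension $b$. With all $t_b=1$ the sum is $1+D+\dots+D^\nu$. With $\nu=2$, $D=m$, $t_1=1$, $t_2=2$ it is the bound found above for lines.

\section{Choosing the thresholds}\label{sec:thresholds}

Let $k=\lfloor m/n\rfloor$, $M=M(k,d)$, $D\le md$, and suppose $d<2^{k-1}$, with $r$ as in Theorem~\ref{thm:size}. We want every term of \eqref{eq:unrolled} to be at most $(cM)^n$, and two demands compete.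

Since $D\le2nkd\le16nrM$, each factor $D/t_a$ is at most $16M\cdot nr/t_a$. The term $b=0$ therefore asks that the geometric mean of the thresholds be at least a constant times $nr$. The term with index $b$ already carries $n-b$ factors of order $M$, so it asks for $B_m(t_b)\le M^b$, and the thresholds must shrink with $b$. The choice $t_b=rb$ meets the first demand, since $\prod_brb=r^nn!\ge(nr/e)^n$. For the second, Lemma~\ref{lem:tail} gives
\[
B_m(rb)\le\Bigl(\frac kr\cdot2e\cdot\frac nb\Bigr)^{rb},
\]
to be compared with the lower bounds $(k/r)^{rb}$ and $2^{rb}$ for $M^b$ from Lemma~\ref{lem:exp}. The factors $k/r$ and $2e$ cost only a fixed power of $M^b$, which is removed by taking $t_b=\delta rb$ with a small constant $\delta$. The factor $n/b$ is unbounded: to have $(n/b)^{\delta rb}\le2^{rb}$ we need $\delta\log_2(n/b)\le1$. So $\delta$ has to depend on $b$ and decay like $1/\log(n/b)$. This is affordable, because $\prod_{b\le n}(1+\log(n/b))\le\prod_{b\le n}(n/b)\le e^n$.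

\begin{proof}[Proof of Theorem~\ref{thm:variety}]
If $X=\emptyset$ there is nothing to prove, so let $\deg X\ge1$. Since $m\ge n$, we have $k\ge1$ and $kn\le m<(k+1)n\le2kn$.

If $d\ge2^{k-1}$, then $M=2^k$ and $Z_X(\mathbf f)\le2^m\le2^{(k+1)n}=(2M)^n$.

Now let $d<2^{k-1}$ and $L=\log_2M$. Lemma~\ref{lem:exp} says that
\begin{equation}\label{eq:L}
r\log_2(k/r)\le L\qquad\text{and}\qquad r\le L .
\end{equation}
For $1\le b\le n$ define
\[
\lambda_b=\log(n/b)\ge0,\qquad\delta_b=\frac1{8(1+\lambda_b)},\qquad t_b=\delta_b\,rb .
\]

\emph{Small patterns: $B_m(t_b)\le M^b$.} Write $\lambda=\lambda_b$ and $\delta=\delta_b$. We have $0<t_b\le kn/8\le m$, so Lemma~\ref{lem:tail} gives $\log_2B_m(t_b)\le\delta b\cdot r\log_2(em/t_b)$. From $m\le2kn$,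
\[
\log_2\frac{em}{t_b}\le\log_2\Bigl(2e\cdot\frac kr\cdot\frac nb\cdot\frac1\delta\Bigr)=\log_2\frac kr+1+\log_2e+\lambda\log_2e+3+\log_2(1+\lambda).
\]
Here $\log_2(1+\lambda)\le\lambda\log_2e$. Multiply by $r$, and apply the first inequality of \eqref{eq:L} to the first term and the second inequality to the rest. With $\log_2e<1.45$ this gives
\[
r\log_2\frac{em}{t_b}\le L\bigl(5+\log_2e+2\lambda\log_2e\bigr)\le L(6.5+2.9\lambda)\le8(1+\lambda)L=\frac L\delta .
\]
Hence $\log_2B_m(t_b)\le bL$.

\emph{Large patterns: $D/t_b\le128M(n/b)^2$.} Theorem~\ref{thm:size} gives $kd\le8rM$, so $D\le md\le2nkd\le16nrM$. Since $1+\lambda_b\le e^{\lambda_b}=n/b$,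
\[
\frac D{t_b}=\frac{8(1+\lambda_b)D}{rb}\le128M(1+\lambda_b)\frac nb\le128M\Bigl(\frac nb\Bigr)^2 .
\]

\emph{Solving the recursion.} Let $U_b=\prod_{a=1}^b129M(n/a)^2$ for $0\le b\le n$, with $U_0=1$. Each factor is at least $M\ge1$, so $U_b$ is nondecreasing and $U_{b-1}\ge M^{b-1}$. We claim $\Phi_b\le U_b$. This holds for $b=0$, and if it holds for $b-1$, then
\[
\Phi_b\le M^b+128M\Bigl(\frac nb\Bigr)^2U_{b-1}\le129M\Bigl(\frac nb\Bigr)^2U_{b-1}=U_b .
\]
Since $n^n/n!\le e^n$ and $129e^2<129\cdot7.39<954$,
\[
U_n=(129M)^n\Bigl(\frac{n^n}{n!}\Bigr)^2\le(129e^2M)^n\le(1000M)^n .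
\]
Every irreducible component $Y$ of $X$ has dimension $\nu\le n$, so Proposition~\ref{prop:rec} gives $Z_Y(\mathbf f)\le\deg Y\cdot U_\nu\le\deg Y\cdot(1000M)^n$. Each pattern on $X$ occurs on some $Y$, and summing over the components completes the proof.
\end{proof}

\begin{remark}
The factor $\deg X$ cannot be omitted. For $X=\{0,1\}^m\subseteq K^m$, $f_i=x_i$ and $n=d=1$, all $2^m$ patterns occur, while $M(m,1)=m+1$; here $\deg X=2^m$.
\end{remark}

\section{The constant is at least $e$}\label{sec:e}

For $d=1$ and $m=kn$ the product construction consists of $n$ classes of $k$ parallel hyperplanes, and a pattern contains at most one index from each class. Hyperplanes in general position realize every $n$-subset of $[m]$ as a pattern, and this is more by a factor close to $e^n$.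

\begin{proof}[Proof of Theorem~\ref{thm:e}]
Let $d=1$, $k\ge2$ and $m=kn$, so that $M(\lfloor m/n\rfloor,1)=k+1$. Over an infinite field $F$ take distinct $\tau_1,\dots,\tau_m$ and
\[
f_i(x)=\tau_i^n+\sum_{j=1}^nx_j\tau_i^{j-1}.
\]
These have degree $1$, and $f_i(x)=p_x(\tau_i)$, where $p_x(T)=T^n+x_nT^{n-1}+\dots+x_1$ runs through all monic polynomials of degree $n$. For an $n$-subset $A\subseteq[m]$ choose $x$ with $p_x(T)=\prod_{i\in A}(T-\tau_i)$; the pattern at $x$ is exactly $A$. So $Z_F(\mathbf f)\ge\binom{kn}n$, and a valid $c$ satisfies $c\ge\binom{kn}n^{1/n}/(k+1)$ for all $n$ and $k$.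

To estimate the binomial coefficient, expand $k^{kn}=(1+(k-1))^{kn}=\sum_{j=0}^{kn}T_j$ with $T_j=\binom{kn}j(k-1)^{kn-j}$. The ratio $T_{j+1}/T_j=\frac{kn-j}{(j+1)(k-1)}$ is at least $1$ exactly when $kj\le kn-k+1$, that is, when $j\le n-1$. So $T_n$ is the largest of the $kn+1$ terms, and
\[
\binom{kn}n\ge\frac1{kn+1}\cdot\frac{k^{kn}}{(k-1)^{(k-1)n}} .
\]
Taking $n$th roots and letting $n\to\infty$ with $k$ fixed, we get
\[
c\ge\frac1{k+1}\cdot\frac{k^k}{(k-1)^{k-1}}=\frac k{k+1}\Bigl(1+\frac1{k-1}\Bigr)^{k-1},
\]
and the right side tends to $e$ as $k\to\infty$.
\end{proof}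

\begin{remark}
For $d=1$ alone the constant $e$ is the right one: the known bound quoted in Section~\ref{sec:intro} and Lemma~\ref{lem:tail} give $Z_F(\mathbf f)\le\sum_{j\le n}\binom mj\le(em/n)^n$, and $m/n<k+1=M(k,1)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{zero}
\emph{On the number of zero-patterns of a sequence of polynomials},
\texttt{http://www.people.cs.uchicago.edu/\textasciitilde laci/papers/zero.pdf}.

\end{thebibliography}
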